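# The 2-Sylow subgroup of the critical group of the hypercube

## 1. Eigenvalues as a guess, tested on the first three cubes

The Laplacian of the $n$-dimensional cube has the eigenvalue $2i$ with multiplicity $\binom ni$, for $0\le i\le n$. So the answer one would first guess for its critical group is $\bigoplus_{i=1}^n(\mathbf Z/2i)^{\binom ni}$. We recall the terms, see where the guess comes from, and test it.

**Definition (Laplacian, critical group).** Let $G$ be a connected graph without loops. Its Laplacian $L(G)$ has diagonal entries $\deg(u)$ and off-diagonal entries $-m(u,v)$, where $m(u,v)$ is the number of edges between $u$ and $v$. Its kernel is spanned by the all-ones vector, and its cokernel is $\mathbf Z\oplus K(G)$ with $K(G)$ a finite abelian group, the *critical group*. By the Matrix-Tree theorem $|K(G)|$ is the number of spanning trees.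

**Definition (cube).** $Q_n$ has vertex set $\{0,1\}^n$, and two vertices are adjacent if and only if they differ in exactly one coordinate.

H. Bai (2003) determined the $p$-Sylow subgroups of $K(Q_n)$ for every prime $p>2$. The question, posed in "On The Critical Groups Of Cubes" (http://www.math.umn.edu/~reiner/REU/AnzisPrasad2016.pdf), is the prime 2: for all $n,e\ge1$, what is the multiplicity $\mu_n(e)$ of $\mathbf Z/2^e$ in the 2-Sylow subgroup of $K(Q_n)$?

**Definition (Smith exponents).** Write $v$ for the 2-adic valuation, $v(0)=\infty$, and $2^\infty=0$. A square matrix $T$ over $\mathbf Z_2$ can be brought by invertible row and column operations to $\mathrm{diag}(2^{e})$ with $e\in\{0,1,\dots,\infty\}$. The multiset of these exponents is $\mathrm{Sm}(T)$. For $T\in GL_r(\mathbf Q_2)$ the same holds with exponents $\varepsilon_1\le\dots\le\varepsilon_r$ in $\mathbf Z$.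

We use two standard facts. First, $\operatorname{coker}T\cong\bigoplus_e\mathbf Z_2/2^e$. In particular $\mathbf Z_2\otimes\operatorname{coker}L(Q_n)=\mathbf Z_2\oplus K(Q_n)_2$, so $\mu_n(e)$ is the multiplicity of the exponent $e$ in $\mathrm{Sm}(L(Q_n))$. Second, for $T\in GL_r(\mathbf Q_2)$ let $\delta_i(T)$ be the minimal valuation of an $i\times i$ minor. By Cauchy–Binet it does not change under invertible operations, so $\delta_i(T)=\varepsilon_1+\dots+\varepsilon_i$. The exponents of $T^{-1}$ are the $-\varepsilon_i$, hence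
$$\delta_{r-i}(T)=v(\det T)+\delta_i(T^{-1}).\tag{1}$$
For example $T=\begin{pmatrix}2&0\\1&2\end{pmatrix}$ has $\delta_1=0$, $\delta_2=2$, so $\mathrm{Sm}(T)=\{0,2\}$, although its eigenvalues $2,2$ would suggest $\{1,1\}$.

**Where the guess comes from.** For $a\in\{0,1\}^n$ let $\chi_a(u)=(-1)^{a\cdot u}$. Since $(Lf)(u)$ is the sum of $f(u)-f(u')$ over the neighbors $u'$ of $u$, and flipping coordinate $i$ multiplies $\chi_a$ by $(-1)^{a_i}$, we get $L\chi_a=\sum_i(1-(-1)^{a_i})\chi_a=2|a|\chi_a$. The matrix $C=(\chi_a(u))$ is symmetric with $C^2=2^nI$. For odd $p$ it is invertible over $\mathbf Z_p$, so over $\mathbf Z_p$ the Laplacian is equivalent to $\mathrm{diag}(2|a|)$, and the $p$-part of the guess is right. At $p=2$ the argument stops at one point: $|\det C|=2^{n2^{n-1}}$ is not a unit of $\mathbf Z_2$.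

**Tests.** The product of the nonzero eigenvalues divided by the number of vertices is the number of spanning trees, so $|K(Q_n)|=2^{-n}\prod_{i\ge1}(2i)^{\binom ni}$, and the guess is too large by the factor $2^n$. For $n=1$ it gives $\mathbf Z/2$, while $K(Q_1)$ is trivial. Could the guess be repaired by passing to a subgroup or quotient of index or order $2^n$? To compute by hand, identify $\mathbf Z^{2^n}$ with $\mathbf Z[x_1,\dots,x_n]/(x_i^2-1)$, vertices being monomials. Then $L$ is multiplication by $\sum_i(1-x_i)$. Put $y_i=1-x_i$, so $y_i^2=2y_i$. The products $y_S=\prod_{i\in S}y_i$ form a $\mathbf Z$-basis, and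
$$Ly_S=\sum_{i\notin S}y_{S\cup\{i\}}+2|S|\,y_S.\tag{2}$$

*$n=2$.* In the cokernel, with $c=y_1y_2$: $y_1+y_2=0$, $2y_1+c=0$, $2y_2+c=0$, $4c=0$. So $y_2=-y_1$, $c=-2y_1$, $4y_1=0$, and $K(Q_2)=\mathbf Z/4$. The guess was $(\mathbf Z/2)^2\oplus\mathbf Z/4$.

*$n=3$.* Write $a_i=y_i$, $b_i=y_jy_k$ for $\{i,j,k\}=\{1,2,3\}$, $c=y_1y_2y_3$. The relations are $a_1+a_2+a_3=0$, $\;2a_i+b_j+b_k=0$, $\;4b_i+c=0$, $\;6c=0$. Put $B=b_1+b_2+b_3$. The second relation says $b_i=B+2a_i$; summing over $i$ gives $B=3B$, i.e. $2B=0$. Then $c=-4b_i=-8a_i$ for every $i$. Thus $8a_1=8a_2=8a_3$, and $a_3=-a_1-a_2$ turns this into $8(a_1-a_2)=0$, $24a_1=0$; the relation $6c=0$ follows. So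
$$K(Q_3)=\mathbf Z/2\oplus\mathbf Z/8\oplus\mathbf Z/24 .$$
The 2-part of the guess is $(\mathbf Z/2)^4\oplus(\mathbf Z/4)^3$, which has no element of order 8. No subgroup or quotient of the guess is right.

## 2. Multiplicities $a(n,m)$ and exponents $e_J(m;d)$

Write $[t]=\{1,\dots,t\}$, and $[\text{condition}]$ for $1$ or $0$ according to whether the condition holds.

**Definition (multiplicities).** Put $a(0,0)=1$ and $a(n,0)=a(0,m)=0$ for $n,m\ge1$. For $n,m\ge1$ put $a(n,m)=0$ if $n\not\equiv m\pmod 2$, and otherwise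
$$a(n,m)=\sum_{j=0}^N\binom Nj2^{N-j}a\big(j,\lfloor\tfrac{m-1}2\rfloor\big),\qquad N=\lfloor\tfrac{n-1}2\rfloor.\tag{3}$$

By induction $a(n,m)=0$ for $m>n$: if $m\equiv n$ and $m\ge n+2$, then $\lfloor\frac{m-1}2\rfloor>N\ge j$. Only $j=N$ then contributes to $a(n,n)$, so $a(n,n)=1$. The other nonzero values for $n\le6$ are
$$a(3,1)=2,\quad a(4,2)=2,\quad a(5,1)=a(5,3)=4,\quad a(6,2)=a(6,4)=4 .$$
For instance $a(6,4)=\sum_j\binom2j2^{2-j}a(j,1)=\binom21\cdot2\cdot a(1,1)=4$.

**Definition (exponents).** For $m\ge1$ write $m+1=2^k+2^{i_1}+\dots+2^{i_s}$ with $0\le i_1<\dots<i_s<k$. Put $i_{s+1}=k$, $\lambda_t=i_{t+1}-i_t$, and $b_J=\sum_{j\in J}2^{i_j}$ for $J\subseteq[s]$. For an integer $d\ge1$ define $G_J^{(t)}$ ($J\subseteq[t]$, $0\le t\le s$) by $G^{(0)}_\emptyset=0$ and, for $t\ge1$ and $J\subseteq[t-1]$,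
$$G^{(t)}_J=\max\Big(0,\;G^{(t-1)}_J+2^{i_t}-\lambda_t+v\big(\big\lceil(d+b_{[t-1]\setminus J})/2^{i_t}\big\rceil\big)\Big),\qquad G^{(t)}_{[t]\setminus J}=-G^{(t)}_J.\tag{4}$$
Put
$$e_J(m;d)=k+2^k+v\big(\lceil(d+b_J)/2^k\rceil\big)-G^{(s)}_J\qquad(J\subseteq[s]).\tag{5}$$
For an integer $d\le0$ put $e_J(m;d)=\lim_{R\to\infty}e_J(m;d+2^R)\in\mathbf Z\cup\{\infty\}$. Section 8 proves that the limit exists, and that for $d\ge1$ the same limit returns $e_J(m;d)$.

Examples. If $m=1$ then $k=1$, $s=0$, and $e_\emptyset=3+v(\lceil d/2\rceil)$. If $m=3$ then $k=2$, $s=0$, and $e_\emptyset=6+v(\lceil d/4\rceil)$. If $m=2$ then $m+1=2+1$, so $k=s=1$, $i_1=0$, $\lambda_1=1$. For $d\ge1$ we get $G^{(1)}_\emptyset=\max(0,1-1+v(d))=v(d)$, hence $e_\emptyset=3+v(\lceil\frac d2\rceil)-v(d)$ and $e_{\{1\}}=3+v(\lceil\frac{d+1}2\rceil)+v(d)$.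

**Theorem A.** For $n,e\ge1$ the multiplicity of $\mathbf Z/2^e$ in the 2-Sylow subgroup of $K(Q_n)$ is
$$\mu_n(e)=\sum_{\substack{1\le m\le n\\ m\equiv n\,(2)}}a(n,m)\Big([e<k]\,2^{k+s-1-e}+\#\{J\subseteq[s]:\ e_J(m;\tfrac{n-m}2)=e\}\Big),\tag{6}$$
with $k=k(m)$, $s=s(m)$.

Only $m=n$ has $d=\frac{n-m}2=0$, and there the limit is explicit. If $s=0$, then $e_\emptyset=\infty$. If $s\ge1$, then
$$e_\emptyset=k+2^k-b_{[s]},\qquad e_{[s]}=\infty,\qquad e_J=k+2^k-G_J^{(s)}\ \text{ for the other }J,\tag{7}$$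
where, for $2\le t\le s$: $G^{(t)}_{[t-1]}=\max(0,2^{i_t}-\lambda_t-b_{[t-1]})$; $G^{(t)}_J=\max(0,G^{(t-1)}_J+2^{i_t}-\lambda_t)$ for $\emptyset\ne J\subsetneq[t-1]$; and $G^{(t)}_{[t]\setminus J}=-G^{(t)}_J$ for all these $J$.

**Theorem B.** For all $n\ge1$, $c\in\mathbf Z$ and finite $e\ge0$, the multiplicity of $2^e$ in the 2-adic Smith form of $L(Q_n)+2cI$ is given by formula (6) with $\frac{n-m}2$ replaced by $\frac{n-m}2+c$.

With $x=n+2c$ and $A(Q_n)$ the adjacency matrix, $L+2cI=xI-A(Q_n)$. If $x\not\equiv n\pmod2$, then $\det(xI-A(Q_n))$ is a product of odd numbers $x-(n-2i)$. So Theorem B determines the 2-adic Smith form of $xI-A(Q_n)$ for every integer $x$.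

**Corollary C.** With $N=\lfloor\frac{n-1}2\rfloor$: $\mu_n(1)=2^{[n\text{ even}]}\,2^{N-1}(2^N-1)$, and $\mu_n(2)=c_2(n)+[n\equiv2\ (4)]\,2^{(n-2)/2}$, where $c_2(n)=\sum_ma(n,m)[k>2]2^{k+s-3}$.

Let us read off small cases from Theorem A. *$n=3$:* $m=1$ occurs twice with $d=1$ and gives $e=3$ each time; $m=3$ ($k=2$, $s=0$, $d=0$) gives one exponent $1$ from the first term, and $\infty$. So the 2-part is $\mathbf Z/2\oplus(\mathbf Z/8)^2$, as computed by hand. *$n=4$:* $m=2$ occurs twice with $d=1$, and both exponents are $3$; $m=4$ ($m+1=4+1$, $k=2$, $s=1$, $i_1=0$) gives $2^{2+1-1-1}=2$ exponents $1$, and $e_\emptyset=2+4-1=5$, $e_{\{1\}}=\infty$. So the 2-part is $(\mathbf Z/2)^2\oplus(\mathbf Z/8)^4\oplus\mathbf Z/32$. Its order $2^{19}$ agrees with $2^{-4}\,2^4\,4^6\,6^4\,8$, whose 2-part is $2^{-4+4+12+4+3}=2^{19}$. *$n=6$:* $m=2$ ($4$ times, $d=2$) gives exponents $2,5$. Next, $m=4$ ($4$ times, $d=1$) gives two exponents $1$, and, since $G_\emptyset^{(1)}=\max(0,1-2+0)=0$,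 the exponents $6,6$. Finally $m=6$ ($m+1=4+2+1$, $\lambda_1=\lambda_2=1$, $d=0$) gives $2^{2+2-1-1}=4$ exponents $1$, then $e_\emptyset=6-3=3$, and $G^{(2)}_{\{1\}}=\max(0,2-1-1)=0$, so $e_{\{1\}}=e_{\{2\}}=6$. The 2-part is $(\mathbf Z/2)^{12}\oplus(\mathbf Z/4)^4\oplus\mathbf Z/8\oplus(\mathbf Z/32)^4\oplus(\mathbf Z/64)^{10}$.

## 3. What survives of $\mathfrak{sl}_2$ over $\mathbf Z_2$

Let $V=\mathbf Z_2v_0\oplus\mathbf Z_2v_1$, $Ev_0=v_1$, $Ev_1=0$, and $H_n=V^{\otimes n}$, graded by the degree $D$, the number of tensor factors $v_1$. Let $E$ act on $H_n$ as the sum over the factors. Matching $y_S$ with the tensor that has $v_1$ exactly at the places in $S$, formula (2) reads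
$$L(Q_n)+2c=E+2(D+c)\quad\text{on }H_n.\tag{8}$$
For $x\ge1$ this operator is nonsingular, being triangular with diagonal entries $2(D+x)$. We treat this case first:

**Theorem B′.** Let $n,x\ge1$ be integers. $\mathrm{Sm}(E+2(D+x)\text{ on }H_n)$ is the multiset in which, for each $m$, there are $a(n,m)$ copies of: each $e\in\{0,\dots,k-1\}$ with multiplicity $2^{k+s-1-e}$, and the numbers $e_J(m;\frac{n-m}2+x)$, $J\subseteq[s]$.

Section 8 deduces Theorem B by letting $x=c+2^R$ with $R\to\infty$.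

The operator $E$ is half of an $\mathfrak{sl}_2$-action. Let $Fv_1=v_0$, $Fv_0=0$, $hv_0=-v_0$, $hv_1=v_1$, extended to $H_n$ as sums over the factors; then $[E,F]=h$, and $h$ acts on degree $D$ as the *weight* $2D-n$. Over $\mathbf Q_2$ one would split $H_n$ into simple modules, where $E+2(D+x)$ is bidiagonal. This stops at $n=2$: in degree 1 the simple summands contain $v_0v_1+v_1v_0$ and $v_0v_1-v_1v_0$, which span a sublattice of index 2. We must find a coarser splitting that is integral. Consider $T=FE$. On a vector of weight $\mu$,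
$$T^2=F(FE+h)E=4F^{(2)}E^{(2)}+(\mu+2)T,\tag{9}$$
where $E^{(2)}=E^2/2$ and $F^{(2)}=F^2/2$ preserve $H_n$ (on $V^{\otimes n}$, $E^{(2)}$ is the sum over pairs of factors of $E$ applied to both). If $n$ is odd, all weights are odd and $T^2\equiv T\pmod 2$: $T$ is an idempotent mod 2, and idempotents lift. If $n$ is even, $T^2\equiv0\pmod 2$ and nothing splits off this way; for even $n$ we shall set one tensor factor aside. The result of this section, Lemma 2, says that for odd $n$ each half of the splitting is again a sum of tensor powers of $V$, of about half the size.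

**Definition (divided powers, weight modules).** Put $E^{(r)}=E^r/r!$, $F^{(r)}=F^r/r!$. The Kostant form $U$ is the subring of $U(\mathfrak{sl}_2)$ over $\mathbf Q$ generated by all $E^{(r)},F^{(r)},\binom hr$. A *weight module* is a finitely generated $\mathbf Z_2$-module $X=\bigoplus_{w\in\mathbf Z}X_w$ with an action of $U$ such that $\binom hr$ acts on $X_w$ as $\binom wr$, $E^{(r)}X_w\subseteq X_{w+2r}$ and $F^{(r)}X_w\subseteq X_{w-2r}$. It is a weight module *over* $\mathbf F=\mathbf F_2$ if $2X=0$. Bars denote reduction mod 2.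

Kostant's commutation formula $E^{(a)}F^{(b)}=\sum_iF^{(b-i)}\binom{h-a-b+2i}iE^{(a-i)}$ gives, for $x\in X_w$,
$$E^{(a)}F^{(b)}x=\sum_{i\ge0}\binom{w+a-b}iF^{(b-i)}E^{(a-i)}x,\qquad E^{(a)}E^{(b)}=\binom{a+b}aE^{(a+b)}.\tag{10}$$
With $E(t)=\sum_rE^{(r)}t^r$ we have $E(t)E(-t)=1$. On a tensor product $E(t)$ acts as $E(t)\otimes E(t)$, that is, $E^{(r)}$ acts as $\sum_iE^{(i)}\otimes E^{(r-i)}$; the same for $F$. On $\mathrm{Hom}(B,X)=X\otimes B^*$ the series $E(t)$ acts by $\phi\mapsto E(t)\phi E(-t)$. The trivial module $\mathbf F$ has weight $0$, and all $E^{(r)},F^{(r)}$ with $r\ge1$ are $0$ on it.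

Example: on $V$ all $E^{(r)}$ with $r\ge2$ vanish, and on $V\otimes V$ we have $E^{(2)}=E\otimes E$. Mod 2 the square $E^2=2E^{(2)}$ is zero, but $E^{(2)}(v_0v_0)=v_1v_1$ is not. All $H_j$ are weight modules.

**Lemma 1.** Let $A,B$ be finite direct sums of modules $\bar V^{\otimes j}$ ($j\ge0$). Every exact sequence $0\to A\to X\to B\to0$ of weight modules over $\mathbf F$ splits.

*Proof.* **Step 1.** This step reduces to $B=\mathbf F$. Tensor the sequence with $B^*$ and let $X'\subseteq X\otimes B^*=\mathrm{Hom}(B,X)$ be the preimage of $\mathbf F\cdot\mathrm{id}_B\subseteq B\otimes B^*$. The identity is invariant, since $E(t)E(-t)=1$, so $0\to A\otimes B^*\to X'\to\mathbf F\to0$ is an exact sequence of weight modules. A splitting of it is an element $\phi\in\mathrm{Hom}(B,X)$ over $\mathrm{id}_B$, of weight 0, killed by all $E^{(r)},F^{(r)}$ with $r\ge1$. This means $E(t)\phi E(-t)=\phi$, i.e. $E(t)\phi=\phi E(t)$, and likewise for $F$; so $\phi$ is a $U$-linear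 section of $X\to B$. Since $\bar V^*\cong\bar V$ via $v_0^*\mapsto v_1$, $v_1^*\mapsto v_0$ (indeed $Ev_1^*=-v_1^*\circ E=v_0^*$ over $\mathbf F$), $A\otimes B^*$ is again a sum of tensor powers of $\bar V$.

**Step 2.** This step reduces to symmetric powers. Let $S^\mu$ be the space of homogeneous polynomials of degree $\mu$ in $v_0,v_1$ over $\mathbf F$, with
$$E^{(r)}(v_0^av_1^b)=\tbinom arv_0^{a-r}v_1^{b+r},\qquad F^{(r)}(v_0^av_1^b)=\tbinom brv_0^{a+r}v_1^{b-r};$$
$v_0^av_1^b$ has weight $b-a$. Multiplication $S^\mu\otimes\bar V\to S^{\mu+1}$ is $U$-linear and onto, with kernel of dimension $2(\mu+1)-(\mu+2)=\mu$. The kernel contains the elements $gv_1\otimes v_0-gv_0\otimes v_1$, $g\in S^{\mu-1}$, hence equals the set of these. The vector $v_1\otimes v_0-v_0\otimes v_1$ is invariant: $E$ sends both terms to $v_1\otimes v_1$, $E^{(2)}=E\otimes E$ kills both, and the same holds for $F$. So the kernel is isomorphic to $S^{\mu-1}$ (with $S^{-1}=0$). By induction each $\bar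 V^{\otimes j}$ has a filtration with sections $S^\mu$. If all extensions of $\mathbf F$ by $A_1\subseteq A'$ and by $A'/A_1$ split, then so does an extension $X$ of $\mathbf F$ by $A'$: split $X/A_1$, take the preimage in $X$ of the copy of $\mathbf F$ found there, and split this extension of $\mathbf F$ by $A_1$. So it suffices to split $0\to S^\mu\to X\to\mathbf F\to0$.

**Step 3.** This step finds the invariant vector. If $\mu$ is odd, $S^\mu$ has odd weights, $\mathbf F$ has weight $0$, and $U$ preserves parity of weights; so $X_0$ splits the sequence. If $\mu=0$, then $X=X_0$, all $E^{(r)},F^{(r)}$ with $r\ge1$ are zero, and it splits. Let $\mu=2g>0$. Since $E^{(g)}(v_0^gv_1^g)=v_1^{2g}$ spans $X_{2g}$, there is $x\in X_0$ lifting $1$ with $E^{(g)}x=0$. For $r\ge1$ both $E^{(r)}x$ and $F^{(r)}x$ lie in $S^\mu$.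

For $1\le r<g$ write $E^{(r)}x=\alpha v_0^{g-r}v_1^{g+r}$. Then $\alpha v_1^{2g}=E^{(g-r)}E^{(r)}x=\binom grE^{(g)}x=0$. For $r>g$ we have $E^{(r)}x=0$ by weights. So $E^{(r)}x=0$ for all $r\ge1$.

For $1\le r\le g$ write $F^{(r)}x=\gamma v_0^{g+r}v_1^{g-r}$. Then $\gamma v_1^{2g}=E^{(g+r)}F^{(r)}x$, which by (10) is a combination of $F^{(r-i)}E^{(g+r-i)}x$ with $i\le r$; here $g+r-i\ge g\ge1$, so it is $0$. For $r>g$ use weights. Thus $\mathbf Fx$ splits the sequence. $\square$

**Lemma 2.** There are graded submodules with $H_{2N+1}=\mathcal N\oplus\mathcal N'$ such that $E:\mathcal N\to\mathcal N'$ is an isomorphism, $E(E\xi)=2\mathsf e(\xi)$ with $\mathsf e:\mathcal N\to\mathcal N$, and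
$$(\mathcal N,\mathsf e)\cong\bigoplus_j(H_j,E)^{\binom Nj2^{N-j}},$$
where degree $D$ of a summand $H_j$ lies in degree $2D+N-j$ of $H_{2N+1}$.

*Example, $N=1$.* In degree 1 of $H_3$, $T$ is $1+J$ with $J$ the all-ones $3\times3$ matrix: $T(v_1v_0v_0)=F(v_1v_1v_0+v_1v_0v_1)=2v_1v_0v_0+v_0v_1v_0+v_0v_0v_1$. Let $z_1,z_2$ be the sums of the monomials with one, resp. two, factors $v_1$. Then $Tz_1=4z_1$, and $T=1$ on the vectors with coefficient sum $0$; since $3$ is a unit, these two pieces span degree 1. Also $T(v_0v_0v_0)=F z_1=3v_0v_0v_0$ and $Tz_2=3z_2$. So $\mathcal N$ has basis $v_0v_0v_0$, two vectors of coefficient sum $0$ in degree 1, and $z_2$. Here $\mathsf e=E^{(2)}$ sends $v_0v_0v_0$ to $z_2$ (a copy of $H_1$, in degrees $0$ and $2$). On the coefficient-sum-zero part of degree 1, $E^{(2)}$ multiplies the coefficient sum into $v_1v_1v_1$ and is zero (two copies of $H_0$, in degree 1). This is $H_1\oplus H_0^2$, as claimed.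

*Proof of Lemma 2.* Put $\mathcal M=H_{2N+1}$. Weights $\mu=2D-2N-1$ are odd and the degree is $(\mu+2N+1)/2$.

**Step 1.** This step constructs the splitting. By (9), $T^2=T+2S$ on $\mathcal M_\mu$, with $S$ an endomorphism of $\mathcal M_\mu$ commuting with $T$. If $T^{2^{r+1}}=T^{2^r}+2^{r+1}S_r$ with $S_r$ commuting with $T$, squaring gives the same statement with $r+1$ in place of $r$. So the limit $\epsilon=\lim T^{2^r}$ exists; it satisfies $\epsilon^2=\epsilon$, commutes with $T$, and $\epsilon\equiv T\pmod2$. Put $\mathcal N=\epsilon\mathcal M$, $\mathcal N'=(1-\epsilon)\mathcal M$. Then $T\equiv1$ mod 2 on $\mathcal N$ and $T\equiv0$ mod 2 on $\mathcal N'$.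

Over $\mathbf Q_2$, $\mathcal M$ is a sum of simple modules; as the weights are odd, each has even dimension, with a basis $w_0,\dots,w_{2g+1}$ such that $w_j$ has weight $2j-2g-1$ and
$$Ew_j=(j+1)w_{j+1},\qquad Fw_j=(2g+2-j)w_{j-1},\qquad Tw_j=(j+1)(2g+1-j)w_j .$$
The eigenvalue is odd if and only if $j$ is even. Its powers with exponents $2^r$ tend to $1$ if it is odd and to $0$ if it is even. So $\mathcal N$ and $\mathcal N'$ are the intersections of $\mathcal M$ with the spans of the $w_j$ with $j$ even, resp. odd. Hence $E$ and $F$ map $\mathcal N$ into $\mathcal N'$ and $\mathcal N'$ into $\mathcal N$, while $E^{(2r)},F^{(2r)}$ preserve $\mathcal N$.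

The map $E:\mathcal N\to\mathcal N'$ is injective because $FE=T$ is invertible on $\mathcal N$. It is onto because $EF=T+\mu$ on $\mathcal N'_\mu$ is $\equiv\mu\equiv1$ mod 2, hence invertible, and commutes with $T$: any $\xi'\in\mathcal N'_\mu$ equals $E\big(F(T+\mu)^{-1}\xi'\big)$. With $\mathsf e=E^{(2)}|_{\mathcal N}$ we have $E^2=2\mathsf e$.

**Step 2.** This step makes $\mathcal N$ a weight module in which $\mathsf e$ plays the role of $E$. On $\mathcal N_\mu$ put
$$\mathsf h=\tfrac{\mu+1}2,\qquad\Theta_l=T+2(l+1)(\mu+1)-4(l+1)^2,\qquad\mathsf f=F^{(2)}\Theta_0^{-1}.$$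
Since $\mu+1$ is even, $\Theta_l\equiv T\equiv1$ mod 2, so $\Theta_l$ is invertible on $\mathcal N_\mu$. On $w_{2i}$ put $\alpha=2i+1$, $\beta=2g+1-2i$. Then $T=\alpha\beta$, $\mu+1=4i-2g=\alpha-\beta$, and $\Theta_l$ has the eigenvalue
$$\alpha\beta+2(l+1)(\alpha-\beta)-4(l+1)^2=\big(\alpha-2(l+1)\big)\big(\beta+2(l+1)\big)=(2i-1-2l)(2g+3-2i+2l).$$
Now $F^{(2)}w_{2i}=(g+1-i)(2g+3-2i)w_{2i-2}$, so
$$\mathsf ew_{2i}=(2i+1)(i+1)w_{2i+2},\qquad\mathsf fw_{2i}=\frac{g+1-i}{2i-1}w_{2i-2},$$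
$$[\mathsf e,\mathsf f]w_{2i}=\big(i(g+1-i)-(i+1)(g-i)\big)w_{2i}=(2i-g)w_{2i}=\mathsf hw_{2i}.$$
Also $\mathsf e$ raises $\mu$ by $4$, hence $\mathsf h$ by $2$, and $\mathsf f$ lowers it by $2$. So over $\mathbf Q_2$ we have an $\mathfrak{sl}_2$-action. It is integral: $\mathsf e^r/r!=\frac{(2r)!}{2^rr!}E^{(2r)}=(2r-1)!!\,E^{(2r)}$. The eigenvalue of $\Theta_0$ on $w_{2i-2l}$ is that of $\Theta_l$ on $w_{2i}$, so $\mathsf f^r/r!=(2r-1)!!\,F^{(2r)}\prod_{l<r}\Theta_l^{-1}$. Both preserve $\mathcal N$. So $\mathcal N$ is a weight module for $(\mathsf e,\mathsf f,\mathsf h)$. Since $(2r-1)!!$ and $\Theta_l$ are $1$ mod 2, on $\bar{\mathcal N}$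
$$\mathsf e^{(r)}=E^{(2r)},\qquad\mathsf f^{(r)}=F^{(2r)}.\tag{11}$$

**Step 3.** This step computes $\bar{\mathcal N}$. Consider graded $\mathbf F$-spaces with operators $E^{(r)},F^{(r)}$, with tensor products by the rule above. For such $Y$ let the *twist* $Y^{[1]}$ be $Y$ with weights doubled, on which $E^{(r)},F^{(r)}$ are $0$ for odd $r$ and are $E^{(r/2)},F^{(r/2)}$ of $Y$ for even $r$. (For instance $\bar V^{[1]}$ has weights $\mp2$, $E=0$, and $E^{(2)}v_0=v_1$.) Then $(Y\otimes Z)^{[1]}=Y^{[1]}\otimes Z^{[1]}$: in $\sum_iE^{(i)}\otimes E^{(r-i)}$ only terms with $i$ and $r-i$ even survive. Let $W=\bar V^{[1]}\oplus\mathbf F^2$, with $\mathbf F^2$ of weight 0 and zero operators for $r\ge1$. We claim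
$$\bar V^{\otimes3}\cong\bar V\otimes W.\tag{12}$$
Let $\sigma$ be the cyclic permutation of the factors and $\pi=1+\sigma+\sigma^2$. Then $\pi^2=3\pi=\pi$, and $\pi$ commutes with all operators, so $\bar V^{\otimes3}=\operatorname{im}\pi\oplus\ker\pi$. The image is the space of cyclic invariants, with basis $z_0=v_0v_0v_0$, $z_1,z_2$ as in the example, $z_3=v_1v_1v_1$. Here
$$Ez_0=z_1,\quad Ez_1=2z_2=0,\quad Ez_2=3z_3=z_3,\quad E^{(2)}z_0=z_2,\quad E^{(2)}z_1=3z_3=z_3,\quad E^{(3)}z_0=z_3,$$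
and all other $E^{(r)}z_i$ with $r\ge1$ vanish. In $\bar V\otimes\bar V^{[1]}$ the operator $E$ acts on the first factor only, $E^{(2)}$ on the second only, and $E^{(3)}$ as their product. So $z_0,z_1,z_2,z_3\mapsto v_0\otimes v_0,\ v_1\otimes v_0,\ v_0\otimes v_1,\ v_1\otimes v_1$ respects the $E^{(r)}$ and the weights $-3,-1,1,3$. Exchanging $v_0\leftrightarrow v_1$ everywhere exchanges $E^{(r)}$ with $F^{(r)}$, $z_i$ with $z_{3-i}$, and is compatible with this map; so it respects the $F^{(r)}$ too. Thus $\operatorname{im}\pi\cong\bar V\otimes\bar V^{[1]}$. The kernel has weights $\pm1$ only, each of dimension $3-1=2$. Operators with $r\ge2$ vanish on it by weights, and $[E,F]=h$ gives $FE=1$ on weight $-1$ and $EF=1$ on weight $1$. So $\ker\pi\cong\bar V\otimes\mathbf F^2$, which proves (12).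

Applying (12) repeatedly, $\bar V^{\otimes(2N+1)}\cong W\otimes\bar V^{\otimes(2N-1)}\cong\cdots\cong\bar V\otimes W^{\otimes N}$. Expanding $W^{\otimes N}=(\bar V^{[1]}\oplus\mathbf F^2)^{\otimes N}$,
$$\bar{\mathcal M}\cong\bar V\otimes\bar P^{[1]},\qquad P:=\bigoplus_jH_j^{\binom Nj2^{N-j}}.$$
Here $E$ and $F$ act on the factor $\bar V$ only, so $T$ is $1$ on $v_0\otimes\bar P^{[1]}$ and $0$ on $v_1\otimes\bar P^{[1]}$. Since $\epsilon\equiv T$ mod 2, $\bar{\mathcal N}=T\bar{\mathcal M}=v_0\otimes\bar P^{[1]}$. On it $E^{(2r)}(v_0\otimes p)=v_0\otimes E^{(2r)}p+v_1\otimes E^{(2r-1)}p=v_0\otimes E^{(2r)}p$, which is $E^{(r)}$ of $\bar P$; the same for $F$. A vector $v_0\otimes p$ with $p$ of weight $w$ in $\bar P$ has $\mu=2w-1$, so $\mathsf h=w$. With (11): $\bar{\mathcal N}\cong\bar P$ as weight modules.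

**Step 4.** This step lifts the isomorphism from $\mathbf F$ to $\mathbf Z_2$. We construct compatible $U$-linear maps $\Phi_i:\mathcal N\to P/2^iP$, starting with $\Phi_1:\mathcal N\to\bar{\mathcal N}\cong\bar P$. Given $\Phi_i$, let
$$X=\{(\xi,p)\in\mathcal N\times P/2^{i+1}P:\ \Phi_i(\xi)=p\bmod2^i\}.$$
The sequence $0\to2^iP/2^{i+1}P\to X\to\mathcal N\to0$ is exact, with kernel $\cong\bar P$. As $\mathcal N$ is torsion-free, $0\to\bar P\to X/2X\to\bar{\mathcal N}\to0$ is still exact, and since $\bar{\mathcal N}\cong\bar P$ it splits by Lemma 1. Compose a retraction $X/2X\to\bar P$ with $X\to X/2X$ to get a retraction $X\to\bar P$ of $\bar P\to X$. Its kernel maps isomorphically onto $\mathcal N$. The composite $\mathcal N\cong\ker\subseteq X\to P/2^{i+1}P$ is $\Phi_{i+1}$. In the limit we get a $U$-linear $\Phi:\mathcal N\to P$ that is an isomorphism mod 2. It is onto by Nakayama, and both sides are free of the same rank, so it is an isomorphism. It respects weights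 and carries $\mathsf e$ to $E$. Degree $D$ in $H_j$ has weight $w=2D-j$, which corresponds to $\mu=2w-1$, of degree $(\mu+2N+1)/2=w+N=2D+N-j$. $\square$

## 4. Two moves that halve the number of factors

Lemma 2 turns $E+2(D+x)$ into operators on smaller $H_j$, whose diagonal part is no longer $2(D+x)$. We need a class of operators closed under this.

**Definition.** Let $O$ be free of finite rank over $\mathbf Z_2$ and $X=(X_D)_{D\ge0}$ a sequence in $\mathrm{End}(O)$. Let $\mathcal L(n;X)$ be the operator $\xi\otimes o\mapsto E\xi\otimes o+\xi\otimes X_Do$ ($\xi$ of degree $D$) on $H_n\otimes O$.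

Our operator is $\mathcal L(n;X)$ with $O=\mathbf Z_2$, $X_D=2(D+x)$. Replacing $X$ by $-X$ does not change $\mathrm{Sm}$: conjugating by $(-1)^D$ changes the sign of $E$ only, and then we multiply by $-1$.

**Move (i).** This move takes one factor out of $H_n$, to make an even $n$ odd. Writing $H_n=V\otimes H_{n-1}$ and counting degrees, $\mathcal L(n;X)=\mathcal L(n-1;\hat X)$ on $H_{n-1}\otimes(v_0O\oplus v_1O)$ with
$$\hat X_D(v_0o)=v_0X_Do+v_1o,\qquad\hat X_D(v_1o)=v_1X_{D+1}o.\tag{13}$$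

**Move (ii).** This move uses Lemma 2 to eliminate half of the space. Let $n=2N+1$ and suppose $Y_DY_{D+1}\in2\,\mathrm{End}(O)$ for all $D$. Identify $\mathcal N'$ with $\mathcal N$ via $E$. A vector $\xi\otimes o$ with $\xi\in\mathcal N_{D_1}$ goes to $\xi\otimes Y_{D_1}o+E\xi\otimes o$. The vector $E\xi\otimes o$, with $E\xi$ of degree $D_1+1$, goes to $2\mathsf e\xi\otimes o+E\xi\otimes Y_{D_1+1}o$. So
$$\mathcal L(n;Y)=\begin{pmatrix}Y&2\mathsf e\\1&Y^+\end{pmatrix},\qquad Y,Y^+\text{ acting on }\mathcal N_{D_1}\otimes O\text{ by }Y_{D_1},\,Y_{D_1+1}.$$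
Subtract (first column)$\,\cdot Y^+$ from the second column, then $Y\cdot$(second row) from the first row. This gives $\begin{pmatrix}0&2\mathsf e-YY^+\\1&0\end{pmatrix}$. The block $1$ has size $2^{2N}\mathrm{rk}\,O$, and $2\mathsf e-YY^+=2(\mathsf e-\frac12YY^+)$. Decomposing $\mathcal N$ by Lemma 2 and changing a sign,
$$\mathrm{Sm}\,\mathcal L(n;Y)=\{0\}^{2^{2N}\mathrm{rk}\,O}\ \uplus\ \Big(1+\biguplus_j\mathrm{Sm}\,\mathcal L(j;Y^{(j)})^{\binom Nj2^{N-j}}\Big),\qquad Y^{(j)}_D=\tfrac12Y_{2D+N-j}Y_{2D+N-j+1}.\tag{14}$$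

*Check on $n=3$, $X_D=2D$.* The two copies of $H_0$ ($N-j=1$) give $\frac12X_1X_2=\frac12\cdot2\cdot4=4$, so the exponent $1+2=3$ twice. The copy of $H_1$ ($N-j=0$) has $Y^{(1)}_0=\frac12\cdot0\cdot2=0$ and $Y^{(1)}_1=\frac12\cdot4\cdot6=12$. So it is the matrix $\begin{pmatrix}0&0\\1&12\end{pmatrix}$ with exponents $0,\infty$, giving $1,\infty$. With four exponents $0$ this is the 2-part $\mathbf Z/2\oplus(\mathbf Z/8)^2$ again.

**Evenness.** This step checks that the moves can be repeated. If all $X_D$ lie in $2\,\mathrm{End}(O)$, then so does $\frac12X_DX_{D+1}$, and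
$$\tfrac12\hat X_D\hat X_{D+1}=\tfrac12\begin{pmatrix}X_D&0\\1&X_{D+1}\end{pmatrix}\begin{pmatrix}X_{D+1}&0\\1&X_{D+2}\end{pmatrix}=\begin{pmatrix}\frac12X_DX_{D+1}&0\\X_{D+1}&\frac12X_{D+1}X_{D+2}\end{pmatrix}\tag{15}$$
is even as well; the product of two consecutive $\hat X$'s is therefore in $2\,\mathrm{End}$, as move (ii) requires. So, starting with $X_D=2(D+x)$, at $n_i\ge1$ we apply (i) if $n_i$ is even, then apply (ii) and choose $n_{i+1}=j\in[0,N_i]$, $N_i=\lfloor\frac{n_i-1}2\rfloor$. We stop when $n_k=0$.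

## 5. Paths and the exponents split off along them

Let $\beta_i=[n_i\text{ even}]$ for $i<k$; then $n_i=2N_i+1+\beta_i$. To a path $n=n_0,n_1,\dots,n_k=0$ attach
$$m=2^k-1+\sum_{i<k}\beta_i2^i\qquad\text{and the weight}\qquad\prod_{i<k}\binom{N_i}{n_{i+1}}2^{N_i-n_{i+1}} .$$

**Step 1.** This step shows that the paths from $n$ with number $m$ have total weight $a(n,m)$. If $k\ge1$ and $m'$ belongs to the tail $n_1,\dots,n_k$, then $m=2m'+1+\beta_0$, so $m'=\lfloor\frac{m-1}2\rfloor$ and $m\equiv1+\beta_0\equiv n\pmod2$. Conversely, for $m\equiv n$ a tail with number $\lfloor\frac{m-1}2\rfloor$ completes to a path with number $m$. The empty path from $0$ has $m=0$. So the total weights satisfy the initial values and the recursion (3). Since $m+1=2^k+\sum_{\beta_i=1}2^i$, the number $k$ and the positions $i_1<\dots<i_s$ with $\beta_i=1$ are exactly those attached to $m$ in Section 2.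

*Example.* From $n=4$: $\beta_0=1$, $N_0=1$. The path $4,0$ has $k=1$, $m=2$, weight $2$. The path $4,1,0$ has $\beta_1=0$, $k=2$, $m=4$, weight $1$. This is $a(4,2)=2$, $a(4,4)=1$.

**Step 2.** This step counts the exponents produced by the blocks "$1$". At level $i$ the operator acts on a module of rank $2^{n_i}\rho_i$, $\rho_i=2^{\#\{l<i:\beta_l=1\}}$, because each move (i) doubles $\mathrm{rk}\,O$. If $n_i\ge1$, half of this rank becomes exponents $0$, which the $i$ earlier shifts turn into $2^{n_i-1}\rho_i$ exponents equal to $i$. Since $\sum_j\binom{N_i}j2^{N_i-j}2^j=4^{N_i}$ and $2\cdot4^{N_i}\rho_{i+1}=2^{2N_i+1+\beta_i}\rho_i$,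
$$2^{n_i}\rho_i=2\sum_j\binom{N_i}j2^{N_i-j}\,2^j\rho_{i+1}.$$
Apply this until the paths end, where $2^{n_k}\rho_k=2^s$. Summed over all completions of the partial path, $2^{n_i}\rho_i=\sum(\text{weight of the completion})\,2^{k-i}2^s$. Halving, multiplying by the weight of the partial path, and summing over all partial paths with $n_i\ge1$ (equivalently, $k>i$), the number of exponents $i$ so obtained is
$$\sum_ma(n,m)[k>i]\,2^{k+s-1-i}.\tag{16}$$
This is the first part of Theorem B′. (For $n=4$: $2\cdot2+1\cdot4=8$ exponents $0$ and $2$ exponents $1$.) In addition each path contributes, as often as its weight says, $k+\mathrm{Sm}(X_0^{(k)})$, where $X^{(k)}$ is the sequence reached at the end; $H_0$ has only degree $0$ and $E=0$ there.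

## 6. The matrices left at the end

**Telescoping.** This step finds a closed form for $X^{(k)}_0$. Let commuting symbols $\omega_0,\omega_1,\dots$ with $\omega_l^2=0$ act on the space with basis $o_J$ ($J$ finite sets) by $\omega_lo_J=o_{J\cup\{l\}}$, or $0$ if $l\in J$. Put
$$u_0=2,\qquad u_{i+1}=\tfrac12(u_i+\beta_i\omega_i)^2,\qquad d_i=\sum_{l<i}2^l(N_l-n_{l+1})\ge0 .$$
We claim that at level $i$, on the basis $o_J$ with $J\subseteq\{l<i:\beta_l=1\}$,
$$X^{(i)}_D=\Gamma_D^{-1}u_i\Gamma_{D+1},\qquad\Gamma_D=\mathrm{diag}_J\Big(\big(2^iD+d_i+x+\textstyle\sum_{l\in J}2^l-1\big)!\Big).\tag{17}$$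
For $i=0$ this is $2(D+x)!/(D+x-1)!=2(D+x)$; here $x\ge1$ is used. Suppose it holds at level $i$. If move (i) is applied, write $v_1o_J=o_{J\cup\{i\}}$ and $\hat\Gamma_D=\Gamma_D\oplus\Gamma_{D+1}$. Then (13) is $\hat X_D=\hat\Gamma_D^{-1}(u_i+\omega_i)\hat\Gamma_{D+1}$: on the diagonal we get $X_D$ and $X_{D+1}$, and from $v_0o$ to $v_1o$ we get $\Gamma_{D+1}^{-1}\Gamma_{D+1}=1$. Moreover $\hat\Gamma_D$ has the form required in (17), since passing from $D$ to $D+1$ adds $2^i$ to the argument. In move (ii) the product telescopes,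
$$\tfrac12\hat X_{D'}\hat X_{D'+1}=\hat\Gamma_{D'}^{-1}\,\tfrac12(u_i+\beta_i\omega_i)^2\,\hat\Gamma_{D'+2},\qquad D'=2D+N_i-n_{i+1},$$
(with no hats if $\beta_i=0$), and $2^iD'+d_i=2^{i+1}D+d_{i+1}$, while $D'+2$ belongs to $D+1$. This proves (17) at level $i+1$.

From $N_l=(n_l-1-\beta_l)/2$ the sum for $d_k$ telescopes: $d_k=\frac12(n-2^kn_k)-\frac12(2^k-1+\sum_l\beta_l2^l)=\frac{n-m}2$. With $d=\frac{n-m}2+x$, and indexing by subsets $J\subseteq[s]$ ($j$ standing for $i_j$), the final matrix $M=X_0^{(k)}$ is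
$$Mo_J=\sum_{J'\supseteq J}[u_k]_{J'\setminus J}\,\frac{(d+2^k+b_J-1)!}{(d+b_{J'}-1)!}\,o_{J'},\tag{18}$$
where $[u]_K$ is the coefficient of $\prod_{j\in K}\omega_{i_j}$. It depends only on $m$ and $d$. By Section 5 and (5), Theorem B′ is reduced to
$$\mathrm{Sm}(M)=\{2^k+v(\lceil(d+b_J)/2^k\rceil)-G^{(s)}_J\}_{J\subseteq[s]}\qquad(d\ge1).\tag{19}$$

**Integrality.** We also record, for later use, that $M$ is integral and even for every $m\ge1$ and $d\ge1$. Any matrix that arises from a path is, by Section 4. Take $n=m$, $x=d$ and $n_{i+1}=N_i$ throughout: since $m=2N_0+1+\beta_0$, induction shows that $m$ is the number attached to this path, and $\frac{n-m}2+x=d$.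

**Two examples.** For $m=2$: $u_1=\frac12(2+\omega_0)^2=2+2\omega_0$, and (18) gives $M=2(d+1)\begin{pmatrix}d&0\\1&d+2\end{pmatrix}$. The entry $1$ is a pivot, so $\mathrm{Sm}(M)=\{1+v(d+1),\ 1+v(d+1)+v(d)+v(d+2)\}$. For $m=4$ ($\beta_0=1,\beta_1=0$): $u_2=\frac12(2+2\omega_0)^2=2+4\omega_0$ and
$$M=2(d+1)(d+2)(d+3)\begin{pmatrix}d&0\\2&d+4\end{pmatrix}.$$
If $d$ is even, the corner entry $2$ is a pivot. If $d$ is odd, it is not: the diagonal entries are units and the corner no longer matters. This is what the $\max(0,\cdot)$ in (4) records: here $i_1=0$, $\lambda_1=2$, $G^{(1)}_\emptyset=\max(0,1-2+v(d))$. For $d\equiv0\pmod4$, direct computation gives $\{3,\,1+v(d)+v(d+4)\}$, and (19) gives $4+v(\frac d4)-(v(d)-1)=3$ and $4+v(\frac{d+4}4)+v(d)-1=1+v(d)+v(d+4)$. So the naive plan, to read all exponents from the corner block and its analogue for $M^{-1}$, gives only part of them when the diagonal wins. The next section organizes this competition.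

## 7. Potentials for the Smith form

We prove (19) by induction on the number of $\omega$'s. The induction must include powers of $u$, because differentiating a $p$-th power produces them.

**Setup.** Let $0\le i_1<\dots<i_t<\kappa$, $q=2^\kappa$, $\varpi_j=\omega_{i_j}$. Define $u^{[0]}_\kappa=2$ and
$$u^{[t]}_\kappa=2^{1-p}\big(u^{[t-1]}_{i_t}+\varpi_t\big)^p,\qquad p=2^{\kappa-i_t}.\tag{20}$$
Iterating $u\mapsto\frac12u^2$ for $r$ steps gives $2^{1-2^r}u^{2^r}$, so $u_k=u_k^{[s]}$ in Section 6. For $d,\ell\ge1$ and $u=u^{[t]}_\kappa$ let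
$$M_t(d,\ell)=\Gamma(d)^{-1}u^\ell\,\Gamma(d+\ell q),\qquad\Gamma(d)=\mathrm{diag}_{J\subseteq[t]}\big((d+b_J-1)!\big).$$
Then $M_t(d,\ell)\in GL_{2^t}(\mathbf Q_2)$, and $M=M_s(d,1)$ with $\kappa=k$. Put $\gamma(K)=\kappa-i_{\min K}-|K|$ for $\emptyset\ne K\subseteq[t]$, and $\gamma(\emptyset)=0$.

**Lemma 3.** For $L\ge1$: $v([u^L]_\emptyset)=L$, and $v([u^L]_K)\ge L+v(L)+\gamma(K)$ for $K\ne\emptyset$.

*Proof.* By induction $[u]_\emptyset=2^{1-p}2^p=2$. For the rest use induction on $t$; $t=0$ is clear. Write $u'=u^{[t-1]}_{i_t}$, $\lambda=\kappa-i_t$, so $p=2^\lambda$, and $\gamma'$ for $\gamma$ at stage $t-1$, with $i_t$ in the role of $\kappa$. As $\varpi_t^2=0$,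
$$u^L=2^{-L(p-1)}\big(u'^{pL}+pL\,u'^{pL-1}\varpi_t\big).\tag{21}$$
If $\emptyset\ne K\not\ni t$, the valuation is at least $-L(p-1)+pL+\lambda+v(L)+\gamma'(K)=L+v(L)+\gamma(K)$, because $\gamma(K)=\lambda+\gamma'(K)$. If $K=K_0\cup\{t\}$, then, since $pL-1\ge1$ is odd, it is at least $-L(p-1)+\lambda+v(L)+(pL-1)+\gamma'(K_0)=L+v(L)+\lambda-1+\gamma'(K_0)$. This is $L+v(L)+\gamma(K)$: for $K_0=\emptyset$, $\gamma(\{t\})=\lambda-1$, and otherwise $\gamma(K)=\lambda+\gamma'(K_0)-1$. $\square$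

**Valuations of factorials.** For $J\subseteq[t]$ and $d\ge1$ put $Q_J(d)=v((d+b_J-1)!)$ and $Z_J(d)=\lceil(d+b_J)/q\rceil$. Since $0\le b_J\le b_{[t]}<q$, $\chi_J:=Z_J-Z_\emptyset\in\{0,1\}$. It depends only on $d$ mod $q$, is nondecreasing in $b_J$, and $\chi_\emptyset=0$. Among the $q$ consecutive integers $d+b_J,\dots,d+b_J+q-1$ exactly one is a multiple of $q$, namely $qZ_J$; the others have total valuation $v((q-1)!)$. As $v(q!)=q-1$,
$$Q_J(d+q)-Q_J(d)=q-1+v(Z_\emptyset(d)+\chi_J).\tag{22}$$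
Write $J^c$ for the complement in the ambient set. The $b_J$ are distinct; order subsets by $b_J$. Complementation reverses this order.

The plan is to find *potentials* $\varphi_J(d)=Q_J(d)-y_J$ such that every entry of $M_t(d,\ell)$ from $J$ to $J'$ has valuation at least $\ell+\varphi_J(d+\ell q)-\varphi_{J'}(d)$. This bounds all minors from below: the best an $r\times r$ minor could do is to use the $r$ smallest column potentials and the $r$ largest row potentials. Then we show that the bound is attained.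

**Proposition 4.** Let $\mathcal D\subset\mathbf Z_{\ge1}$ be a residue class mod $q$. There are integers $y_J$ ($J\subseteq[t]$) such that $\varphi_J(d)=Q_J(d)-y_J$ satisfies, for all $d\in\mathcal D$:

* (P1) $\varphi_J(d)\le\varphi_{J'}(d)$ if $b_J\le b_{J'}$;
* (P2) $\varphi_{[t]}(d)-\varphi_\emptyset(d)\le b_{[t]}$ if $Z_\emptyset(d)$ is odd;
* (P3) $y_{J'}-y_J\le\gamma(J'\setminus J)$ for $J\subseteq J'$;
* (P4) for odd $\ell\ge1$ the Smith exponents of $M_t(d,\ell)$ are $\varepsilon_J=\ell+\varphi_J(d+\ell q)-\varphi_{J^c}(d)$, $J\subseteq[t]$;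
* (P5) $\varphi_{J^c}(d)-\varphi_J(d)=G^{(t)}_J$, defined as in (4) with $i_{t+1}=\kappa$.

*(P4) and (P5) imply (19).* Take $t=s$, $\kappa=k$, $\ell=1$. By (22), $\varepsilon_J=1+(q-1)+v(Z_J)+\varphi_J(d)-\varphi_{J^c}(d)=q+v(Z_J)-G^{(s)}_J$.

*A reformulation of (P1), (P2).* Put $\psi_J=\varphi_J(d)-Q_\emptyset(d)-\chi_Jv(Z_\emptyset(d))$. By (22), when $d$ grows by $q$ the difference $\varphi_J-Q_\emptyset$ grows by $v(Z_\emptyset+\chi_J)-v(Z_\emptyset)$. This is $0$ if $\chi_J=0$, and it is the growth of $v(Z_\emptyset(d))$ if $\chi_J=1$. So $\psi_J$ is constant on $\mathcal D$. Evaluating where $Z_\emptyset(d)$ is odd, (P1) and (P2) give: $\psi_J$ is nondecreasing in $b_J$ and $0\le\psi_{[t]}-\psi_\emptyset\le b_{[t]}$. Conversely, if $\varphi_J(d_0)$ is nondecreasing in $b_J$ at one $d_0\in\mathcal D$ with $Z_\emptyset(d_0)$ odd, then $\psi_J$ is nondecreasing, and as $\chi_J$ is nondecreasing too, (P1) holds on all of $\mathcal D$.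

*Proof of Proposition 4.* Induction on $t$. For $t=0$ take $y_\emptyset=0$. Then $M_0(d,\ell)=2^\ell(d+\ell q-1)!/(d-1)!$ gives (P4), and the rest is immediate. Let $t\ge1$. Primes denote stage $t-1$, whose modulus is $b:=2^{i_t}$, applied to the residue class mod $b$ containing $\mathcal D$. Put $\lambda=\kappa-i_t\ge1$, $p=2^\lambda$, $q=pb$. For $d\in\mathcal D$ let $\delta=\lceil d/b\rceil$ (the "$Z_\emptyset$" of stage $t-1$), $\alpha_0=v(\delta)$, $\alpha_1=v(\delta+1)$; one of them is $0$. Write subsets of $[t]$ as $(J,0)=J$ and $(J,1)=J\cup\{t\}$ with $J\subseteq[t-1]$. Then $(J,0)^c=(J^c,1)$, and every $(J,0)$ precedes every $(J_1,1)$, as $b_{[t-1]}<b$.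

**Step 1.** This step transports the old potentials to both halves of the new index set. Put, using (22) at stage $t-1$,
$$A_J(d)=\varphi'_J(d),\qquad B_J(d)=\varphi'_J(d+b)-(\lambda-1)=\varphi'_J(d)+b-\lambda+v(\delta+\chi'_J).\tag{23}$$
Since $b_{(J,1)}=b_J+b$, we have $A_J=Q_{(J,0)}-y'_J$ and $B_J=Q_{(J,1)}-(y'_J+\lambda-1)$. Both are nondecreasing in $b_J$ by (P1) at stage $t-1$. In terms of the constants $\psi'_J$,
$$A_J=Q_\emptyset(d)+\psi'_J+\chi'_J\alpha_0,\qquad B_J=Q_\emptyset(d)+\psi'_J+b-\lambda+f(\chi'_J),\qquad f(0)=\alpha_0,\ f(1)=\alpha_0+\alpha_1.\tag{24}$$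
Also $|\psi'_J-\psi'_{J_1}|\le b_{[t-1]}\le b-1$. Hence, for all $J,J_1$,
$$A_J-B_{J_1}\le\lambda-1+\chi'_J\alpha_0-f(\chi'_{J_1})\le\lambda-1.\tag{25}$$

If the $A$'s were all at most the $B$'s we could take them as the new potentials. In the example $m=4$ with $d$ odd, $A_\emptyset-B_\emptyset=1-v(d)=1$, so they are not; the potentials have to be truncated.

**Step 2.** This step sorts the pairs $\{S,S^c\}$ by the behavior of $\chi$. Nesting ceilings, $Z_{(J,\epsilon)}=\lceil(\delta+\chi'_J+\epsilon)/p\rceil$ for $\epsilon\in\{0,1\}$, and $Z_\emptyset=\lceil\delta/p\rceil$. Since $p\ge2$, at most one $\theta\in\{0,1\}$ satisfies $p\mid\delta+\theta$. If there is one, $\chi_{(J,\epsilon)}=[\chi'_J+\epsilon>\theta]$; if there is none, all $\chi_{(J,\epsilon)}=0$. Call $S$ *rising* if $\chi_S=0$, $\chi_{S^c}=1$, *falling* if $S^c$ is rising, and *level* if $\chi_S=\chi_{S^c}$. These notions depend only on $\mathcal D$.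

All level subsets have the same $\chi$: if $\chi_S=\chi_{S^c}=0$ and $\chi_{S_1}=\chi_{S_1^c}=1$, then $b_S<b_{S_1}$ and $b_{S^c}<b_{S_1^c}$, contradicting $b_S+b_{S^c}=b_{[t]}=b_{S_1}+b_{S_1^c}$. No $(J,0)$ is falling, since $b_{(J,0)}<b_{(J^c,1)}$. The $J$ with $(J,0)$ rising form an initial segment, by monotonicity of $\chi$. Let $\mathcal Q=\{J:(J,0)\text{ level}\}$, a final segment. We claim
$$\text{if }(J,0)\text{ is rising, then }A_J<B_{J^c}\text{ for all }d\in\mathcal D.\tag{26}$$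
Here $\theta$ exists and $\chi'_J\le\theta\le\chi'_{J^c}$. If $\theta=0$, then $\chi'_J=0$ and $f(\chi'_{J^c})\ge\alpha_0\ge\lambda$. If $\theta=1$, then $\chi'_{J^c}=1$ and $f(1)-\chi'_J\alpha_0\ge\alpha_1\ge\lambda$. In both cases $B_{J^c}-A_J\ge-(b-1)+b-\lambda+\lambda=1$.

**Step 3.** This step truncates. For $J\in\mathcal Q$ both $(J,0)$ and $(J^c,1)$ are level with equal $\chi$, so $A_J-B_{J^c}$ is constant on $\mathcal D$ by (22). Let
$$\mathcal T=\{J\in\mathcal Q:\ A_J>B_{J^c}\},\qquad\nu=|\mathcal T|.$$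
As $A_J$ is nondecreasing and $B_{J^c}$ nonincreasing in $b_J$, and $\mathcal Q$ is a final segment, $\mathcal T$ consists of the $\nu$ largest $J\subseteq[t-1]$, and $\{J^c:J\in\mathcal T\}$ of the $\nu$ smallest. Fix $d_0\in\mathcal D$ with $Z_\emptyset(d_0)$ odd. If $\nu\ge1$, choose an integer $\tau$ with (values at $d_0$)
$$\max\big(A_J\,(J\notin\mathcal T),\ B_J\,(J^c\in\mathcal T)\big)\le\tau\le\min\big(A_J\,(J\in\mathcal T),\ B_J\,(J^c\notin\mathcal T)\big).\tag{27}$$
This is possible. Comparisons of $A$ with $A$ and of $B$ with $B$ hold by monotonicity. If $J_*$ is the smallest element of $\mathcal T$, then $\max_{J^c\in\mathcal T}B_J=B_{J_*^c}<A_{J_*}=\min_{J\in\mathcal T}A_J$. If $J_\circ$ is the largest $J\notin\mathcal T$ (if there is any), then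
$$\max_{J\notin\mathcal T}A_J=A_{J_\circ}\le B_{J_\circ^c}=\min_{J^c\notin\mathcal T}B_J,$$
by definition of $\mathcal T$ if $J_\circ\in\mathcal Q$, and by (26) otherwise. The last inequality also shows that for $\nu=0$ all $A$'s are at most all $B$'s. Define
$$y_{(J,0)}=y'_J+g_J,\qquad g_J=\big(A_J(d_0)-\tau\big)[J\in\mathcal T],$$
$$y_{(J,1)}=y'_J+\lambda-1-w_J,\qquad w_J=\big(\tau-B_J(d_0)\big)[J^c\in\mathcal T].$$
By (27), $g_J,w_J\ge0$. If $\nu\ge1$, then $\tau\ge B_{J_1}(d_0)$ for some $J_1$ and $\tau\le A_{J_2}(d_0)$ for some $J_2$, so (25) gives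
$$0\le g_J,\,w_J\le\lambda-1.\tag{28}$$
On subsets that are not truncated, $\varphi_{(J,0)}=A_J$ and $\varphi_{(J,1)}=B_J$ for all $d\in\mathcal D$. The $2\nu$ truncated subsets, $(J,0)$ with $J\in\mathcal T$ and $(J,1)$ with $J^c\in\mathcal T$, are level, are permuted by complementation, and have $\varphi=\tau$ at $d_0$. Having the same $\chi$, they have by (22) a common value $\tau(d)$ at every $d\in\mathcal D$.

**Step 4.** This step checks (P1). At $d_0$ the values in increasing order of subsets are: the $A_J$ with $J\notin\mathcal T$, then $\tau$ ($2\nu$ times), then the $B_J$ with $J^c\notin\mathcal T$. By (27) this is nondecreasing (for $\nu=0$, all $A$'s are at most all $B$'s). By the reformulation, (P1) holds on $\mathcal D$.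

**Step 5.** This step checks (P5). For $J\subseteq[t-1]$ and $d\in\mathcal D$,
$$\varphi_{(J^c,1)}-\varphi_{(J,0)}=\max(0,B_{J^c}-A_J).\tag{29}$$
For $J\in\mathcal T$ both sides are $0$. Otherwise neither subset is truncated, and $B_{J^c}\ge A_J$ by definition of $\mathcal T$ or by (26). By (23), $B_{J^c}-A_J=(\varphi'_{J^c}-\varphi'_J)(d)+b-\lambda+v(\delta+\chi'_{J^c})$ with $\delta+\chi'_{J^c}=\lceil(d+b_{J^c})/b\rceil$. By induction $\varphi'_{J^c}-\varphi'_J=G_J^{(t-1)}$. So (29) is the recursion (4), and the rule for complements is clear.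

**Step 6.** This step checks (P2). Let $Z_\emptyset(d)$ be odd. By (29), $\varphi_{[t]}-\varphi_\emptyset=\max(0,B_{[t-1]}-A_\emptyset)$, and by (24), as $\chi'_\emptyset=0$, $B_{[t-1]}-A_\emptyset\le b_{[t-1]}+b-\lambda+f(\chi'_{[t-1]})$. Since $b_{[t]}=b_{[t-1]}+b$, it suffices that $f(\chi'_{[t-1]})\le\lambda$. If $\theta=0$, then $\delta=pZ_\emptyset$, so $\alpha_0=\lambda$, $\alpha_1=0$. If $\theta=1$, then $\delta+1=pZ_\emptyset$, so $\alpha_1=\lambda$, $\alpha_0=0$. If there is no $\theta$, then $\alpha_0,\alpha_1<\lambda$ and $f\le\alpha_0+\alpha_1=\max(\alpha_0,\alpha_1)$.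

**Step 7.** This step checks (P3). Let $J\subseteq J'\subseteq[t-1]$ and $K=J'\setminus J$. As in Lemma 3, $\gamma(K\cup\{t\})=\lambda-1+\gamma'(K)$, and $\gamma(K)=\lambda+\gamma'(K)$ if $K\ne\emptyset$. By (P3) at stage $t-1$ and (28),
$$y_{(J',1)}-y_{(J,0)}=y'_{J'}-y'_J+\lambda-1-w_{J'}-g_J\le\gamma'(K)+\lambda-1=\gamma(K\cup\{t\}),$$
and for $K\ne\emptyset$
$$y_{(J',0)}-y_{(J,0)}\le\gamma'(K)+g_{J'}\le\gamma(K),\qquad y_{(J',1)}-y_{(J,1)}\le\gamma'(K)+w_J\le\gamma(K).$$

**Step 8.** This step proves the lower bound for minors in (P4). Write $\mathcal M_t=M_t(d,\ell)$ with $\ell$ odd. By Lemma 3 (with $v(\ell)=0$) and (P3), its entry from $J$ to $J'\supseteq J$ has valuation at least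
$$Q_J(d+\ell q)-Q_{J'}(d)+\ell+\gamma(J'\setminus J)\ \ge\ \ell+\varphi_J(d+\ell q)-\varphi_{J'}(d),$$
and the other entries vanish. Expanding an $r\times r$ minor, $\delta_r(\mathcal M_t)\ge p_r$, where $p_r$ is $r\ell$ plus the sum of the $r$ smallest $\varphi(d+\ell q)$ minus the sum of the $r$ largest $\varphi(d)$. By (P1), the former belong to the $r$ smallest $J$ and the latter to their complements, so $p_r$ is the sum of $\varepsilon_J$ over the $r$ smallest $J$; also by (P1), $\varepsilon_J$ is nondecreasing in $b_J$. As $\mathcal M_t$ is triangular with respect to inclusion, $v(\det\mathcal M_t)=\sum_J(\ell+Q_J(d+\ell q)-Q_J(d))=\sum_J\varepsilon_J=p_{2^t}$; the $y_J$ cancel.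

**Step 9.** This step shows that the first $r_0:=2^{t-1}-\nu$ bounds are attained, using the corner of $\mathcal M_t$. By (21) with $L=\ell$, the block of $\mathcal M_t$ from $\{(J,0)\}$ to $\{(J,1)\}$ is
$$2^{-\ell(p-1)}p\ell\;\Gamma'(d+b)^{-1}u'^{p\ell-1}\,\Gamma'(d+\ell q)=2^{-\ell(p-1)}p\ell\,M_{t-1}(d+b,\,p\ell-1),$$
because $d+b+(p\ell-1)b=d+\ell q$. As $p\ell-1\ge1$ is odd, (P4) at stage $t-1$ gives its Smith exponents:
$$\lambda-\ell(p-1)+(p\ell-1)+\varphi'_J(d+\ell q)-\varphi'_{J^c}(d+b)=\ell+A_J(d+\ell q)-B_{J^c}(d),$$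
nondecreasing in $b_J$. For the $r_0$ smallest $J$, those not in $\mathcal T$, this equals $\varepsilon_{(J,0)}$. Minors of the block are minors of $\mathcal M_t$, so $\delta_r(\mathcal M_t)\le p_r$ for $r\le r_0$.

**Step 10.** This step shows that the last $r_0$ bounds are attained, using the corner of $\mathcal M_t^{-1}$. We have $\mathcal M_t^{-1}=\Gamma(d+\ell q)^{-1}u^{-\ell}\Gamma(d)$ with $u^{-\ell}=2^{\ell(p-1)}(u'^{-p\ell}-p\ell\,u'^{-p\ell-1}\varpi_t)$. Its block from $\{(J,0)\}$ to $\{(J,1)\}$ is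
$$-2^{\ell(p-1)}p\ell\;\Gamma'(d+\ell q+b)^{-1}u'^{-(p\ell+1)}\,\Gamma'(d)=-2^{\ell(p-1)}p\ell\,M_{t-1}(d,\,p\ell+1)^{-1}.$$
By (P4) at stage $t-1$, with the odd number $p\ell+1$, its exponents are
$$\lambda+\ell(p-1)-(p\ell+1)-\varphi'_J(d+\ell q+b)+\varphi'_{J^c}(d)=-\ell-B_J(d+\ell q)+A_{J^c}(d),$$
nonincreasing in $b_J$. For the $r_0$ largest $J$, those with $J^c\notin\mathcal T$, this is $-\varepsilon_{(J,1)}$, and these are the $r_0$ smallest exponents of the block. So for $r\le r_0$, $\delta_r(\mathcal M_t^{-1})$ is at most minus the sum of the $r$ largest $\varepsilon$'s, and by (1), $\delta_{2^t-r}(\mathcal M_t)=v(\det\mathcal M_t)+\delta_r(\mathcal M_t^{-1})\le p_{2^t-r}$.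

**Step 11.** This step settles the middle. So far $\delta_r=p_r$ for $r\le r_0$ and for $r\ge2^t-r_0$; if $\nu=0$ this is everything. Let $\nu\ge1$. The remaining $2\nu$ predicted exponents, those of the truncated subsets, all equal $\varepsilon^*=\ell+\tau(d+\ell q)-\tau(d)$, because complementation permutes these subsets. The actual exponents in these positions are nondecreasing with total $p_{2^t-r_0}-p_{r_0}=2\nu\varepsilon^*$. The first of them is $\delta_{r_0+1}-\delta_{r_0}\ge p_{r_0+1}-p_{r_0}=\varepsilon^*$. Hence all equal $\varepsilon^*$. This proves (P4) and the proposition. $\square$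

So (19) holds for all $m\ge1$, $d\ge1$, and with Sections 5 and 6 this proves Theorem B′. $\square$

## 8. Shifts by large powers of 2

**Step 1.** This step proves that the limit in Section 2 exists. Fix $m$ and $d\in\mathbf Z$. For an integer $z$ and $R\ge i$, $v(\lceil(z+2^R)/2^i\rceil)=v(\lceil z/2^i\rceil+2^{R-i})$; for large $R$ this is $v(\lceil z/2^i\rceil)$ if $\lceil z/2^i\rceil\ne0$, and $R-i$ otherwise. If a quantity is eventually affine in $R$ with integer coefficients, so is its maximum with $0$. Hence all $G_J^{(t)}$ and $e_J$ for $d+2^R$ are eventually affine in $R$ with integer coefficients. By (19) and the integrality of $M$, $e_J(m;d+2^R)\ge k\ge0$ for large $R$. So eventually $e_J(m;d+2^R)=\alpha+\beta R$ with $\beta\ge0$, and the limit exists in $\mathbf Z\cup\{\infty\}$. If $d\ge1$, no ceiling vanishes, and the limit is $e_J(m;d)$.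

**Step 2.** This step deduces Theorem B. Let $c\in\mathbf Z$. The operators $E+2(D+c)$ and $E+2(D+c+2^R)$ agree mod $2^{R+1}$. So their cokernels agree mod $2^{R+1}$; these are $\bigoplus\mathbf Z/2^{\min(e,R+1)}$, hence both operators have equally many exponents equal to $e$ for every $e\le R$. For large $R$ apply Theorem B′ with $x=c+2^R$. By Step 1, for fixed $m,J$ the number $e_J(m;\frac{n-m}2+c+2^R)$ is eventually $\alpha+\beta R$ with $\beta\ge0$. So for fixed $e$ and all large $R$ it equals $e$ if and only if its limit $e_J(m;\frac{n-m}2+c)$ does. With (8) this is Theorem B. Theorem A is the case $c=0$, $e\ge1$, by Section 1. $\square$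

**Step 3.** This step computes the limit for $d=0$, i.e. (7). If $s=0$, then $e_\emptyset(m;2^R)=k+2^k+R-k\to\infty$. Let $s\ge1$. For large $R$ and $J\subseteq[t-1]$, since $b_{[t-1]}<2^{i_t}$, $\lceil(2^R+b_{[t-1]\setminus J})/2^{i_t}\rceil$ is $2^{R-i_t}$ if $J=[t-1]$ and $2^{R-i_t}+1$ otherwise, with valuation $R-i_t$, resp. $0$. For $t=1$ we have $\emptyset=[t-1]$, so $G_\emptyset^{(1)}=2^{i_1}-\lambda_1+R-i_1=R+b_{[1]}-i_2$. Inductively, for $t\ge2$,
$$G^{(t)}_\emptyset=(R+b_{[t-1]}-i_t)+2^{i_t}-(i_{t+1}-i_t)=R+b_{[t]}-i_{t+1}=-G^{(t)}_{[t]} .$$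
For $t\ge2$ this gives $G^{(t)}_{[t-1]}=\max(0,-R-b_{[t-1]}+i_t+2^{i_t}-\lambda_t+R-i_t)=\max(0,2^{i_t}-\lambda_t-b_{[t-1]})$, and the formula for $\emptyset\ne J\subsetneq[t-1]$ is immediate. Likewise $v(\lceil(2^R+b_J)/2^k\rceil)$ is $R-k$ for $J=\emptyset$ and $0$ otherwise. So $e_\emptyset=k+2^k+(R-k)-(R+b_{[s]}-k)=k+2^k-b_{[s]}$, while $e_{[s]}=k+2^k+R+b_{[s]}-k\to\infty$, and $e_J=k+2^k-G^{(s)}_J$ for the other $J$.

## 9. The multiplicities of $\mathbf Z/2$ and $\mathbf Z/4$

*Proof of Corollary C.* The final matrices are even and $k\ge1$, so every final contribution is at least $k+1\ge2$, and this persists in the limit.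

Hence $\mu_n(1)$ counts only the exponents split off at level 1. At that level $\rho_1=2^{[n\text{ even}]}$, and $n_1=j\ge1$ contributes $2^{j-1}\rho_1$, so
$$\mu_n(1)=2^{[n\text{ even}]}\sum_{j\ge1}\binom Nj2^{N-j}2^{j-1}=2^{[n\text{ even}]}\,2^{N-1}(2^N-1).$$

For $e=2$, the exponents split off at level 2 number $c_2(n)$ by (16). A final contribution equal to $2$ forces $k=1$, i.e. $m\in\{1,2\}$. For $m=1$, $e_\emptyset=3+v(\lceil d/2\rceil)\ge3$ (and $\infty$ for $d=0$). For $m=2$ use the formulas of Section 2. If $d$ is odd, both exponents are $3+v(\frac{d+1}2)=2+v(d+1)\ge3$. If $d\ge2$ is even, they are $3+v(d)-1-v(d)=2$ and $3+v(\frac{d+2}2)+v(d)=2+v(d)+v(d+2)\ge5$, one of $d,d+2$ being divisible by $4$. If $d=0$, they are $1+2-1=2$ and $\infty$ by (7). So $m=2$ contributes exactly one exponent $2$ per copy when $d$ is even, and none when $d$ is odd. Finally $m=2$ occurs only for even $n$; then $d=\frac{n-2}2$ is even if and only if $n\equiv2\pmod4$, and $a(n,2)=\sum_j\binom Nj2^{N-j}a(j,0)=2^N=2^{(n-2)/2}$.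 $\square$
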